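# Multiplicative commutators among the invertible operators on a Hilbert space

Throughout, Hilbert spaces are complex, $\mathcal L(\mathcal H)$ is the algebra of bounded linear operators on $\mathcal H$, and a scalar also denotes that multiple of an identity operator. Inner products are linear in the first variable.

## 1. Scalar plus finite rank: one shift is enough

**Definition.** An invertible $T\in\mathcal L(\mathcal H)$ is a *multiplicative commutator* if $T=ABA^{-1}B^{-1}$ for some invertible $A,B\in\mathcal L(\mathcal H)$.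

The problem is to decide which invertible operators these are. We mostly work in a separable infinite-dimensional $\mathcal H$. It helps to write the equation as $ABA^{-1}=TB$: conjugating $B$ by $A$ must have the same effect as multiplying $B$ by $T$ from the left.

**Definition.** Suppose $\mathcal H=\bigoplus_{n\in\mathbb Z}H_n$ (orthogonal sum), and all $H_n$ are identified unitarily with one space $\mathcal K$. The *bilateral shift* of multiplicity $\dim\mathcal K$ is the unitary $A$ with $(Ax)_n=x_{n-1}$.

An operator $X$ is now a matrix $(X_{ij})_{i,j\in\mathbb Z}$ over $\mathcal L(\mathcal K)$. Since $(A^{-1}x)_n=x_{n+1}$, we have $(AXA^{-1}x)_i=\sum_jX_{i-1,j}x_{j+1}$, that is,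
$$(AXA^{-1})_{ij}=X_{i-1,j-1}.$$
Conjugation by $A$ slides a matrix one step down its diagonals.

The simplest case is $T=\lambda$ with $|\lambda|=1$. Let $C=\operatorname{diag}(\lambda^{-n})_{n\in\mathbb Z}$. The $n$-th entry of $ACA^{-1}$ is $\lambda^{-(n-1)}=\lambda\cdot\lambda^{-n}$, so $ACA^{-1}=\lambda C$ and $\lambda=ACA^{-1}C^{-1}$. The condition $|\lambda|=1$ makes $C$ bounded and invertible.

**Proposition 1.1.** Let $\mathcal H$ be separable and infinite-dimensional, and let $T=\lambda+F$ be invertible with $|\lambda|=1$ and $F$ of finite rank. Then $T=ABA^{-1}B^{-1}$, where $A$ is a bilateral shift of infinite multiplicity.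

*Proof.* Put $T'=\lambda^{-1}T=1+F'$ with $F'=\lambda^{-1}F$. The space $E=\operatorname{ran}F+\operatorname{ran}F^*$ is finite-dimensional. Since $E\supset\operatorname{ran}F^*=(\ker F)^\perp$, the operator $F'$ vanishes on $E^\perp$, and its range lies in $E$. Split $E^\perp$ into infinitely many infinite-dimensional orthogonal pieces. Use one piece together with $E$ as $H_0$, and the others as $H_n$, $n\ne0$. Then $T'$ is block diagonal, with a block $S$ on $H_0$ and the block $1$ on every other $H_n$. The block $S$ is invertible because $T'$ is.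

Let $B_0$ be block diagonal with $(B_0)_n=1$ for $n\ge0$ and $(B_0)_n=S$ for $n\le-1$. The $n$-th entry of $AB_0A^{-1}$ is $(B_0)_{n-1}$. For $n=0$ it equals $S=S\cdot(B_0)_0$, and for $n\neq0$ it equals $(B_0)_n$. Hence $AB_0A^{-1}=T'B_0$. With $C$ as above and $B=B_0C$,
$$ABA^{-1}=(AB_0A^{-1})(ACA^{-1})=T'B_0\,\lambda C=TB.\qquad\square$$

What changes for a general $T$? There are three points.

* If $|\lambda|\ne1$, then $C$ or $C^{-1}$ is unbounded. Section 2 shows that no other construction can repair this.
* If $F$ is replaced by a compact $K$, the block structure is lost. For instance, take $Ke_k=\frac1ke_k$ on an orthonormal basis and $T=1+K$. Since $K$ is injective, $T$ is not the identity on any nonzero subspace, so no decomposition has identity blocks for $n\ne0$.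
* If $T$ is not scalar plus compact, nothing suggests a shift at all, and a different mechanism is needed.

## 2. The obstruction $|\lambda|\neq 1$ and the two theorems

**Lemma 2.1.** Let $\mathcal J$ be a proper closed two-sided ideal of $\mathcal L(\mathcal H)$. If $ABA^{-1}B^{-1}\in\lambda+\mathcal J$ with $A,B$ invertible, then $|\lambda|=1$.

*Proof.* In the nonzero unital Banach algebra $\mathcal L(\mathcal H)/\mathcal J$ let $a,b$ be the images of $A,B$. Then $aba^{-1}=\lambda b$, so $\sigma(b)=\sigma(aba^{-1})=\lambda\,\sigma(b)$. The set $\sigma(b)$ is nonempty and compact and does not contain $0$, so $\max_{z\in\sigma(b)}|z|$ is a positive number. Comparing the maxima on the two sides gives $|\lambda|=1$. $\square$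

For $\mathcal H$ separable and $\mathcal J$ the ideal of compact operators, this is a result of Brown and Pearcy: no multiplicative commutator has the form $K+\lambda I$ with $K$ compact and $|\lambda|\ne1$. Brown and Pearcy also proved that an invertible *normal* operator is a multiplicative commutator if and only if it is not of that form. The open question treated here has as its source "Weyl Spectra Of The Χ -Class Operators" (http://www.koreascience.or.kr/article/JAKO200111920735330.pdf). It asks whether this extends from normal operators to all invertible ones. The answer is yes: an invertible $T\in\mathcal L(\mathcal H)$ is a multiplicative commutator if and only if it is not of the form $K+\lambda I$ with $K$ compact and $|\lambda|\neq1$. "Only if" is Lemma 2.1, and "if" is the following theorem.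

**Theorem 2.2.** Let $\mathcal H$ be separable and infinite-dimensional, and let $T\in\mathcal L(\mathcal H)$ be invertible.

* (A) If $T$ is not of the form $\lambda I+K$ with $\lambda\in\mathbb C$ and $K$ compact, then $T$ is a multiplicative commutator.
* (B) If $T=\lambda I+K$ with $|\lambda|=1$ and $K$ compact, then $T=ABA^{-1}B^{-1}$, where $A$ can be taken to be a unitary (a bilateral shift of infinite multiplicity).

**Theorem 2.3.** Let $\mathcal H$ be a Hilbert space of infinite dimension $h$. Let $\mathcal J$ be the norm closure of the set of operators whose range has closure of dimension $<h$ (so $\mathcal J$ is the compact operators if $h=\aleph_0$). An invertible $T\in\mathcal L(\mathcal H)$ is a multiplicative commutator if and only if $T\notin\lambda I+\mathcal J$ for every $\lambda$ with $|\lambda|\ne1$. In addition, if $T\in\lambda I+\mathcal J$ with $|\lambda|=1$, the factor $A$ can be taken to be a bilateral shift of multiplicity $h$.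

In what follows the algebra (Propositions 3.1 and 7.1) is stated for every infinite $h$. Only the choice of subspaces depends on the dimension. We do it for $h=\aleph_0$ as we go, and for all $h$ in Section 9.

## 3. Scalar plus compact: correcting the block-diagonal solution

Let $T=\lambda(1+K')$ be invertible with $|\lambda|=1$, and put $T'=\lambda^{-1}T=1+K'$. A compact $K'$ is not supported on one block, but we can arrange that what lies outside one block is very small. Then we perturb the solution of Section 1. Fix
$$m=\max(\|T\|+1,\;2\|T^{-1}\|)\ge1,\qquad 0<\rho_0<\min\Big\{1,\ \frac1{2\|T^{-1}\|},\ \frac1{4m^3}\Big\}.$$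

**Proposition 3.1.** Let $\dim\mathcal H=h$ be infinite, with $T=\lambda(1+K')$, $m$ and $\rho_0$ as above. Suppose $\mathcal H=\bigoplus_{n\in\mathbb Z}H_n$ orthogonally, all $H_n$ have dimension $h$, and the projections $P_n$ onto $H_n$ satisfy
$$\rho:=\sum_{(i,j)\neq(0,0)}\|P_iK'P_j\|\le\rho_0.\tag{1}$$
Then $T=ABA^{-1}B^{-1}$ with $A$ a bilateral shift of multiplicity $h$.

*Proof.*

**Step 1: split off the small part.** The aim is to write $T'$ as a block-diagonal operator like that of Section 1 plus a small remainder. Let
$$R=K'-P_0K'P_0,\qquad S_0=T'-R=1+P_0K'P_0 .$$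
The series $\sum_{(i,j)\ne(0,0)}P_iK'P_j$ converges absolutely in norm and has the same matrix entries as $R$, so it equals $R$, and $\|R\|\le\rho\le\rho_0$. Therefore $\|S_0\|\le\|T\|+1\le m$. Also $S_0=T'(1-T'^{-1}R)$ with $\|T'^{-1}R\|\le\|T^{-1}\|\rho_0\le\frac12$, so $S_0$ is invertible and $\|S_0^{-1}\|\le2\|T^{-1}\|\le m$. The operator $S_0$ is block diagonal. Its blocks are $\sigma_0=S$, with $\|S^{\pm1}\|\le m$, and $\sigma_n=1$ for $n\ne0$.

Identify all $H_n$ with one space $\mathcal K$ and let $A$ be the shift. With $B_0$ and $C$ as in Section 1, the same computation gives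
$$AB_0A^{-1}=S_0B_0,\qquad ACA^{-1}=\lambda C.\tag{2}$$

**Step 2: the equation for the correction.** With $B=B_0C$ we would get $\lambda S_0$ in place of $T=\lambda(S_0+R)$. So we look for $B=(1+X)B_0C$ with $\|X\|<1$. By (2), $ABA^{-1}=(1+AXA^{-1})S_0B_0\lambda C$, and this equals $TB$ as soon as $(1+AXA^{-1})S_0=(S_0+R)(1+X)$. Subtracting $S_0$ and multiplying on the right by $S_0^{-1}$, we see that this is equivalent to
$$AXA^{-1}=S_0XS_0^{-1}+R(1+X)S_0^{-1}.\tag{3}$$

**Where the operator norm fails.** One would like to invert $X\mapsto AXA^{-1}-S_0XS_0^{-1}$ on bounded operators and treat $R(1+X)S_0^{-1}$ as a small perturbation. This is impossible already for $S_0=1$: if $AXA^{-1}-X=1$, then $A^nXA^{-n}=X+n$, so $n\le2\|X\|$ for all $n$, which is absurd. In entries, solving $X_{i-1,j-1}-X_{ij}=Y_{ij}$ means summing $Y$ along half-diagonals, and a bounded $Y$ does not allow this. The right-hand side must be summable. The solution $X$ will not be summable: if $Y$ has the single nonzero entry $Y_{11}$, summation gives $X_{ii}=Y_{11}$ for all $i\le0$.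 So $X$ and $Y$ need two different norms. This works because the perturbation term contains the factor $R$, which is summable by (1).

**Step 3: two norms.** The aim is to measure $X$ and $Y$ so that both operations, $X\mapsto R(1+X)S_0^{-1}$ and summation along diagonals, are bounded. Put
$$\|Y\|_1=\sum_{i,j}\|Y_{ij}\|,\qquad \|X\|_{\mathcal W}=\sum_{d\in\mathbb Z}\ \sup_i\|X_{i,i-d}\| ,$$
and let $\mathcal W$ be the set of matrices with $\|X\|_{\mathcal W}<\infty$. It is the Banach space $\ell^1(\mathbb Z;\ell^\infty(\mathbb Z;\mathcal L(\mathcal K)))$. The matrix consisting of the $d$-th diagonal of $X$ alone is a block-diagonal operator times $A^d$, so its norm is $\sup_i\|X_{i,i-d}\|$. Summing over $d$, each $X\in\mathcal W$ is a bounded operator with $\|X\|\le\|X\|_{\mathcal W}$.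

For each $l$ we have $\sum_j\|X_{lj}\|=\sum_d\|X_{l,l-d}\|\le\|X\|_{\mathcal W}$. Also $\|R\|_1=\rho$, because $R_{00}=0$. Hence
$$\|RX\|_1\le\sum_{i,l}\|R_{il}\|\sum_j\|X_{lj}\|\le\rho\,\|X\|_{\mathcal W}.$$
For $X\in\mathcal W$ set $Y=Y(X)=R(1+X)S_0^{-1}$. Since $Y_{ij}=(R(1+X))_{ij}\sigma_j^{-1}$,
$$\|Y\|_1\le m\rho\,(1+\|X\|_{\mathcal W}).\tag{4}$$

**Step 4: solve (3) by a contraction.** In entries, (3) says
$$X_{i-1,j-1}=Y_{ij}+\sigma_iX_{ij}\sigma_j^{-1}\quad\text{for all } i,j.\tag{5}$$
Iterating this formally suggests the map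
$$\Psi(X)_{ij}=\sum_{k\ge1}(\sigma_{i+1}\cdots\sigma_{i+k-1})\,Y_{i+k,j+k}\,(\sigma_{j+1}\cdots\sigma_{j+k-1})^{-1},$$
with empty products equal to $1$. In each product at most one factor, namely $\sigma_0$, differs from $1$, so the product and its inverse have norm at most $m$. Hence
$$\|\Psi(X)_{i,i-d}\|\le m^2\sum_{k\ge1}\|Y_{i+k,i-d+k}\|\le m^2\sum_{l\in\mathbb Z}\|Y_{l,l-d}\| .$$
Taking the supremum over $i$, summing over $d$ and using (4),
$$\|\Psi(X)\|_{\mathcal W}\le m^2\|Y\|_1\le m^3\rho\,(1+\|X\|_{\mathcal W}).$$
So $\Psi$ maps $\mathcal W$ to itself. It is affine in $X$, and the same estimate applied to $R(X-X')S_0^{-1}$ gives $\|\Psi(X)-\Psi(X')\|_{\mathcal W}\le m^3\rho\,\|X-X'\|_{\mathcal W}$, where $m^3\rho\le\frac14$. By the contraction principle $\Psi$ has a fixed point $X$. From $\|X\|_{\mathcal W}\le\frac14(1+\|X\|_{\mathcal W})$ we get $\|X\|\le\|X\|_{\mathcal W}\le\frac13$.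

The fixed point solves (5). In
$$\Psi(X)_{i-1,j-1}=\sum_{k\ge1}(\sigma_i\cdots\sigma_{i+k-2})\,Y_{i+k-1,j+k-1}\,(\sigma_j\cdots\sigma_{j+k-2})^{-1}$$
the term $k=1$ is $Y_{ij}$. From the terms $k\ge2$ one can take out $\sigma_i$ on the left and $\sigma_j^{-1}$ on the right, and what remains is $\Psi(X)_{ij}$.

**Step 5: conclude.** As $\|X\|<1$, the operator $1+X$ is invertible, and so is $B=(1+X)B_0C$. Multiplying (3) on the right by $S_0$ and adding $S_0$ gives $(1+AXA^{-1})S_0=(S_0+R)(1+X)=T'(1+X)$. With (2),
$$ABA^{-1}=(1+AXA^{-1})S_0B_0\,\lambda C=\lambda T'(1+X)B_0C=TB.\qquad\square$$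

It remains to produce the decomposition.

**Lemma 3.2.** If $\mathcal H$ is separable and infinite-dimensional and $K'$ is compact, then for every $\rho_0>0$ there is a decomposition $\mathcal H=\bigoplus_{n\in\mathbb Z}H_n$ into infinite-dimensional subspaces satisfying (1).

*Proof.* Let $(e_k)$ be an orthonormal basis, $Q_N$ the projection onto $\overline{\operatorname{span}}\{e_k:k\ge N\}$, and $\delta=\rho_0/2$. As $K'$ is compact, $\|K'Q_N\|\to0$ and $\|Q_NK'\|\to0$. For $p\ge1$ choose $N_p$ with $\|K'Q_{N_p}\|,\|Q_{N_p}K'\|\le\delta4^{-p}$. Partition the index set of the basis as $F_0\sqcup F_1\sqcup F_2\sqcup\cdots$ with all $F_p$ infinite, and fix a bijection $n\mapsto p(n)$ from $\mathbb Z\setminus\{0\}$ onto $\{1,2,\dots\}$. For $n\ne0$ let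
$$H_n=\overline{\operatorname{span}}\{e_k:k\in F_{p(n)},\ k\ge N_{p(n)}\},$$
and let $H_0$ be the closed span of all remaining $e_k$. It contains $e_k$ for $k\in F_0$, so all $H_n$ are infinite-dimensional.

For $n\ne0$ we have $P_n\le Q_{N_{p(n)}}$, so $\|P_nK'\|,\|K'P_n\|\le\delta4^{-p(n)}$. If $i,j\ne0$, then
$$\|P_iK'P_j\|\le\delta\min(4^{-p(i)},4^{-p(j)})\le\delta\,2^{-p(i)}2^{-p(j)},$$
and these bounds add up to $\delta\big(\sum_{p\ge1}2^{-p}\big)^2=\delta$. If exactly one index is $0$ and the other is $n$, the bound is $\delta4^{-p(n)}$. These add up to $2\delta\sum_{p\ge1}4^{-p}=\frac23\delta$. The total is at most $\frac53\delta\le\rho_0$. $\square$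

Lemma 3.2 and Proposition 3.1 prove Theorem 2.2(B).

## 4. Products of triangular factors with matching spectra

From here on $T$ is not scalar plus compact. We use a different source of commutators.

**Definition.** Operators $P$ and $Q$, possibly on different Hilbert spaces, are *similar*, $P\sim Q$, if $Q=VPV^{-1}$ for a bounded bijective $V$ between the spaces.

Being a multiplicative commutator is invariant under similarity, since $VABA^{-1}B^{-1}V^{-1}$ is the commutator of $VAV^{-1}$ and $VBV^{-1}$.

**Factorization principle.** If $T=\mathcal L\,\mathcal U$ with invertible factors and $\mathcal L\sim\mathcal U^{-1}$, say $\mathcal L=V\mathcal U^{-1}V^{-1}$, then $T=V\mathcal U^{-1}V^{-1}\mathcal U$ is the multiplicative commutator of $V$ and $\mathcal U^{-1}$.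

Thus we want to factor $T$ so that the similarity classes of both factors can be read off. Block-triangular factors are suitable because of a classical theorem.

**Theorem 4.1 (Rosenblum).** If $\sigma(P)\cap\sigma(Q)=\emptyset$, then for every $R$
$$\begin{pmatrix}P&0\\R&Q\end{pmatrix}\sim P\oplus Q,\qquad\begin{pmatrix}P&R\\0&Q\end{pmatrix}\sim P\oplus Q .$$

*Proof.* The operators $L_P:X\mapsto PX$ and $R_Q:X\mapsto XQ$ commute, and $\sigma(L_P)\subset\sigma(P)$, $\sigma(R_Q)\subset\sigma(Q)$. In a maximal commutative algebra of operators containing both, spectra do not change. Each character $\varphi$ of that algebra gives $\varphi(L_P-R_Q)=\varphi(L_P)-\varphi(R_Q)\in\sigma(P)-\sigma(Q)$, which does not contain $0$. So $L_P-R_Q$ is invertible, and $PX-XQ=R$ is solvable. Exchanging the roles of $P$ and $Q$, also $QX-XP=R$ is solvable. Now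
$$\begin{pmatrix}1&0\\X&1\end{pmatrix}\begin{pmatrix}P&0\\R&Q\end{pmatrix}\begin{pmatrix}1&0\\-X&1\end{pmatrix}=\begin{pmatrix}P&0\\XP+R-QX&Q\end{pmatrix},$$
$$\begin{pmatrix}1&X\\0&1\end{pmatrix}\begin{pmatrix}P&R\\0&Q\end{pmatrix}\begin{pmatrix}1&-X\\0&1\end{pmatrix}=\begin{pmatrix}P&R+XQ-PX\\0&Q\end{pmatrix},$$
and the corner vanishes for the right $X$. $\square$

The factors come from the Schur complement. If $Z$ is invertible, and $D_1E_1=Z$, $D_2E_2=S-RZ^{-1}Q$ with all four of $D_1,E_1,D_2,E_2$ invertible, then
$$\begin{pmatrix}Z&Q\\R&S\end{pmatrix}=\begin{pmatrix}D_1&0\\RE_1^{-1}&D_2\end{pmatrix}\begin{pmatrix}E_1&D_1^{-1}Q\\0&E_2\end{pmatrix},\tag{6}$$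
because $E_1^{-1}D_1^{-1}=Z^{-1}$ and so the lower right entry of the product is $RZ^{-1}Q+D_2E_2=S$.

**Example: $2\times2$ matrices of determinant $1$.** Let $T$ be a non-scalar $2\times2$ matrix with $\det T=1$. Some vector $x$ is not an eigenvector. In the basis $x,Tx$ the matrix becomes $\begin{pmatrix}0&-1\\1&t\end{pmatrix}$. Conjugating by $\begin{pmatrix}1&z\\0&1\end{pmatrix}$ gives $\begin{pmatrix}z&q\\1&s\end{pmatrix}$ with $s=t-z$, $q=zt-z^2-1$ and $zs-q=1$. The corner $z$ is ours to choose. Take $z\ne0,1$, any $e\ne0$, and $d=ze$. Then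
$$\begin{pmatrix}z&q\\1&s\end{pmatrix}=\begin{pmatrix}d&0\\e&e\end{pmatrix}\begin{pmatrix}1/e&q/d\\0&1/d\end{pmatrix},$$
since the lower right entry of the product is $(q+1)e/d=(q+1)/z=s$. The first factor and the inverse of the second both have the two distinct eigenvalues $d,e$, so they are similar. Hence $T$ is a commutator of invertible matrices.

There are three ingredients: a vector that $T$ moves off its own line, a free corner $z$, and spectra that match. We look for the operator form of each.

## 5. The operator model with two blocks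

Suppose first that $\mathcal H=\mathcal K\oplus\mathcal K$ and
$$T=\begin{pmatrix}0&X\\1&Y\end{pmatrix},\qquad X\ \text{invertible}.$$
This is the analog of the matrix in the basis $x,Tx$. For an invertible $Z\in\mathcal L(\mathcal K)$, conjugating by $\begin{pmatrix}1&Z\\0&1\end{pmatrix}$ gives
$$\begin{pmatrix}Z&X+ZY-Z^2\\1&Y-Z\end{pmatrix},$$
and its Schur complement is $(Y-Z)-Z^{-1}(X+ZY-Z^2)=-Z^{-1}X$. The unknown $Y$ has disappeared. Put $b=Z^{-1}$, let $D_1$ be invertible, and use (6) with $E_1=D_1^{-1}Z$, $D_2=-b$, $E_2=X$. The diagonal of $\mathcal L$ is $D_1,\,-b$. The diagonal of $\mathcal U^{-1}$ is $E_1^{-1}=bD_1$ and $E_2^{-1}=\Theta$, where $\Theta:=X^{-1}$. If the spectra on each diagonal are disjoint, Theorem 4.1 applies to both factors, and what remains to achieve is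
$$D_1\oplus(-b)\ \sim\ bD_1\oplus\Theta.\tag{7}$$

**Where scalars fail.** In the $2\times2$ example all blocks were numbers. If here $D_1$ and $b$ are scalars, the left side of (7) has at most two points in its spectrum, while the spectrum on the right contains $\sigma(X^{-1})$, which is arbitrary. So $b$ and $D_1$ have to be operators built from $\Theta$. This is possible because $\mathcal K$ is infinite-dimensional: $\mathcal K$ is unitarily equivalent to a countable sum of copies of itself, and one extra copy of an operator can be absorbed by infinitely many copies.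

**Balancing.** Let $D_1$ and $b$ be block diagonal with blocks $d_k$ and $b_k$ on copies of $\mathcal K$. Each index $k$ contributes $d_k$ and $-b_k$ to the left of (7) and $b_kd_k$ to the right. We keep the books with a number $\tau>1$, large enough that multiplication by $\tau$ moves spectra apart.

* The right side contains $\Theta$, so the left must contain it. A block with $-b_k=\Theta$ and $d_k=-\tau^3$ does this. It costs a scalar $-\tau^3$ on the left and an operator $\tau^3\Theta$ on the right.
* To have $\tau^3\Theta$ on the left, use $d_k=\tau^3\Theta$, $b_k=\tau$. This puts $\tau^4\Theta$ on the right. To have $\tau^4\Theta$ on the left, use $d_k=\tau^4\Theta$, $b_k=\tau^{-1}$. This puts $\tau^3\Theta$ on the right. With one block of each kind, an extra $\tau^3\Theta$ remains on the right. With infinitely many blocks of each kind, both sides have infinitely many copies of $\tau^3\Theta$ and of $\tau^4\Theta$. Only two multiples of $\Theta$ occur, so everything stays bounded.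
* A scalar acting on a whole copy of $\mathcal K$ acts on an infinite-dimensional space, so for scalars only the *set* of values on each side matters. The scalars $-\tau^{\pm1}$ (from $-b$) and $-\tau^3$ (from $d$) are on the left. A few more blocks make the two sets equal without putting $-\tau^{\pm1}$ into $D_1$.

The next section carries this out, with one more scalar $\gamma$ that the three-block situation of Section 7 will require. Without $\gamma$, that is, with the last three rows of its table deleted, the verification in the next section proves (7) and the disjointness conditions for the model of this section.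

## 6. Balancing $D_1\oplus(-b)\oplus\gamma$ against $bD_1\oplus\Theta$

**Lemma 6.1.** Let $\mathcal K$ be an infinite-dimensional Hilbert space, $\Theta\in\mathcal L(\mathcal K)$ invertible, and $\gamma>0$ with $\gamma\notin\sigma(\Theta)$. There are invertible $D_1,b\in\mathcal L(\mathcal K)$ such that

* (a) $\gamma\notin\sigma(-b)$;
* (b) $\sigma(D_1)\cap(\sigma(-b)\cup\{\gamma\})=\emptyset$;
* (c) $\sigma(bD_1)\cap\sigma(\Theta)=\emptyset$;
* (d) $D_1\oplus(-b)\oplus\gamma1_{\mathcal K}$ is unitarily equivalent to $bD_1\oplus\Theta$.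

*Proof.* Choose $\varrho>1$ with $\sigma(\Theta)\cup\{\gamma\}\subset\{\varrho^{-1}<|z|<\varrho\}$ and put $\tau=\varrho^2$. Identify $\mathcal K$ with a countable orthogonal sum of copies of $\mathcal K$. Let $D_1$ and $b$ be block diagonal with the following pairs of blocks $D$, $b$. Each row is used once, except that rows 1 and 2 are each repeated countably infinitely often.

| row | $D$ | $b$ | $-b$ | $bD$ |
|---|---|---|---|---|
| 0 | $-\tau^3$ | $-\Theta$ | $\Theta$ | $\tau^3\Theta$ |
| 1 ($\times\infty$) | $\tau^3\Theta$ | $\tau$ | $-\tau$ | $\tau^4\Theta$ |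
| 2 ($\times\infty$) | $\tau^4\Theta$ | $\tau^{-1}$ | $-\tau^{-1}$ | $\tau^3\Theta$ |
| 3 | $-\tau^2$ | $\tau^{-1}$ | $-\tau^{-1}$ | $-\tau$ |
| 4 | $-\tau^3$ | $\tau^{-1}$ | $-\tau^{-1}$ | $-\tau^2$ |
| 5 | $-\tau^2$ | $\tau$ | $-\tau$ | $-\tau^3$ |
| 3′ | $-\tau^{-2}$ | $\tau$ | $-\tau$ | $-\tau^{-1}$ |
| 4′ | $-\tau^{-3}$ | $\tau$ | $-\tau$ | $-\tau^{-2}$ |
| 5′ | $-\tau^{-2}$ | $\tau^{-1}$ | $-\tau^{-1}$ | $-\tau^{-3}$ |
| 6 | $\gamma\tau$ | $\tau^{-1}$ | $-\tau^{-1}$ | $\gamma$ |
| 7 | $\gamma\tau^2$ | $\tau^{-1}$ | $-\tau^{-1}$ | $\gamma\tau$ |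
| 8 | $\gamma\tau$ | $\tau$ | $-\tau$ | $\gamma\tau^2$ |

Rows 6–8 follow the same logic as the negative scalars. By (d) the scalar $\gamma$ must occur on the right, and row 6 makes it occur in $bD_1$. This brings $\gamma\tau$ to the left, row 7 answers it and brings $\gamma\tau^2$ to the left, and row 8 answers that.

Only finitely many distinct blocks occur, all invertible. So $D_1$ and $b$ are bounded and invertible, and the spectrum of each of $D_1$, $-b$, $bD_1$ is the union of the spectra of its blocks.

**Check of (d).** By the columns $D$ and $-b$, the operator $D_1\oplus(-b)\oplus\gamma1_{\mathcal K}$ is the orthogonal sum of: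

* $\Theta$, once (row 0);
* $\tau^3\Theta$ and $\tau^4\Theta$, each $\aleph_0$ times (rows 1 and 2);
* the scalars $-\tau^{\pm1}$, $-\tau^{\pm2}$, $-\tau^{\pm3}$, $\gamma\tau$, $\gamma\tau^2$, $\gamma$, each on a nonempty countable sum of copies of $\mathcal K$, that is, on a space of dimension $\dim\mathcal K$.

By the last column, $bD_1\oplus\Theta$ is the orthogonal sum of $\Theta$ once, of $\tau^3\Theta$ a total of $1+\aleph_0=\aleph_0$ times (rows 0 and 2), of $\tau^4\Theta$ $\aleph_0$ times (row 1), and of the scalars $-\tau,-\tau^2,-\tau^3$ (rows 3, 4, 5), $-\tau^{-1},-\tau^{-2},-\tau^{-3}$ (rows 3′, 4′, 5′) and $\gamma,\gamma\tau,\gamma\tau^2$ (rows 6, 7, 8), each on a copy of $\mathcal K$. The two lists agree, so the operators are unitarily equivalent.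

**Check of (a).** We have $\sigma(-b)=\sigma(\Theta)\cup\{-\tau,-\tau^{-1}\}$. By hypothesis $\gamma\notin\sigma(\Theta)$, and $\gamma>0$.

**Check of (b).** We have
$$\sigma(D_1)=\{-\tau^{\pm2},-\tau^{\pm3},\gamma\tau,\gamma\tau^2\}\cup\tau^3\sigma(\Theta)\cup\tau^4\sigma(\Theta).$$
Here $|-\tau^{\pm2}|=\varrho^{\pm4}$ and $|-\tau^{\pm3}|=\varrho^{\pm6}$. Next, $\gamma\tau>\tau/\varrho=\varrho$ and $\gamma\tau^2>\gamma\tau>\varrho$. Elements of $\tau^3\sigma(\Theta)\cup\tau^4\sigma(\Theta)$ have modulus greater than $\tau^3/\varrho=\varrho^5$. So every element of $\sigma(D_1)$ has modulus $>\varrho$ or $<\varrho^{-1}$, and $\sigma(D_1)$ is disjoint from $\sigma(\Theta)\cup\{\gamma\}$. It also omits $-\tau^{\pm1}$: the listed negative scalars differ from these, $\gamma\tau$ and $\gamma\tau^2$ are positive, and $\varrho^5>\tau>\tau^{-1}$.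

**Check of (c).** We have
$$\sigma(bD_1)=\tau^3\sigma(\Theta)\cup\tau^4\sigma(\Theta)\cup\{-\tau^{\pm1},-\tau^{\pm2},-\tau^{\pm3},\gamma\tau,\gamma\tau^2\}\cup\{\gamma\}.$$
All elements except $\gamma$ have modulus $>\varrho$ or $<\varrho^{-1}$ (note $|-\tau^{\pm1}|=\varrho^{\pm2}$), so they are not in $\sigma(\Theta)$. And $\gamma\notin\sigma(\Theta)$ by hypothesis. $\square$

## 7. Three blocks: pushing $\gamma$ out of the spectrum

**Definition.** $\mathcal H=M_1\dotplus M_2\dotplus M_3$ is a *topological direct sum* of closed subspaces if $(u,v,w)\mapsto u+v+w$ is an isomorphism of $M_1\oplus M_2\oplus M_3$ onto $\mathcal H$. (The subspaces need not be orthogonal.)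

The two-block model needs $\mathcal H=M_1\dotplus TM_1$. What we will construct in Section 8 leaves a third summand. Example: on $\mathcal K^3$ let $T(u,v,w)=(v,u,w)$, and let $M_1,M_2,M_3$ be the coordinate subspaces. Then $M_2=TM_1$, and $M_3$ is left over.

**Proposition 7.1.** Let $\dim\mathcal H=h$ be infinite and $T\in\mathcal L(\mathcal H)$ invertible. Suppose $\mathcal H=M_1\dotplus M_2\dotplus M_3$ is a topological direct sum of closed subspaces of dimension $h$ with $M_2=TM_1$. Then $T$ is a multiplicative commutator.

*Proof.*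

**Step 1: matrix form.** The aim is to normalize the first column. Let $\mathcal K$ be a Hilbert space of dimension $h$, and let $J:\mathcal K\to M_1$, $J':\mathcal K\to M_3$ be unitary. The map $(u,v,w)\mapsto Ju+TJv+J'w$ is an isomorphism $\mathcal K^3\to\mathcal H$. As $T(Ju)=TJu$, it carries $T$ to
$$T_1=\begin{pmatrix}0&X_1&X_2\\1&Y_1&Y_2\\0&W_1&W_2\end{pmatrix};\qquad\text{put } G=\begin{pmatrix}X_1&X_2\\W_1&W_2\end{pmatrix}.$$
Interchanging the first two rows gives the invertible matrix $\begin{pmatrix}1&*\\0&G\end{pmatrix}=\begin{pmatrix}1&0\\0&G\end{pmatrix}\begin{pmatrix}1&*\\0&1\end{pmatrix}$, so $G$ is invertible.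

**What the third block demands.** Conjugating by $\begin{pmatrix}1&Z&0\\0&1&0\\0&0&1\end{pmatrix}$ as in Section 5, we will find the Schur complement $\begin{pmatrix}-Z^{-1}&0\\0&1\end{pmatrix}G$. We must write it as $D_2E_2$ with a known class for $D_2$. Taking $D_2=\begin{pmatrix}-b&0\\0&1\end{pmatrix}A_0$ with $b=Z^{-1}$ and $A_0=\begin{pmatrix}1&0\\\Lambda&\gamma\end{pmatrix}$ gives a lower triangular $D_2$ with diagonal $-b,\gamma$, and $E_2^{-1}=G^{-1}A_0$ plays the role of $\Theta$. Lemma 6.1 then requires $\gamma\notin\sigma(G^{-1}A_0)$. The obvious choice $\Lambda=0$ does not always achieve this: in the example above $G=1$, so $G^{-1}A_0=1\oplus\gamma$ has $\gamma$ in its spectrum for every $\gamma$. But there is freedom left, in $\Lambda$ and in a further conjugation that changes $G$.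

**Step 2: choose $N,\Lambda,\gamma$ so that $\gamma\notin\sigma(\Theta)$.** For $N\in\mathcal L(\mathcal K)$, conjugate $T_1$ by $\begin{pmatrix}1&0&N\\0&1&0\\0&0&1\end{pmatrix}$: add $N\cdot$(row 3) to row 1, then subtract (column 1)$\cdot N$ from column 3. The first column stays $(0,1,0)^t$, the second operation only changes $Y_2$ to $Y_2-N$, and $G$ is replaced by
$$G'=\begin{pmatrix}1&N\\0&1\end{pmatrix}G,$$
which is again invertible. With $A_0=\begin{pmatrix}1&0\\\Lambda&\gamma\end{pmatrix}$ put $\Theta=G'^{-1}A_0$. Then $\Theta-\gamma=G'^{-1}(A_0-\gamma G')$, and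
$$\gamma^{-1}\begin{pmatrix}1&-N\\0&1\end{pmatrix}(A_0-\gamma G')=\gamma^{-1}\begin{pmatrix}1-N\Lambda&-\gamma N\\\Lambda&\gamma\end{pmatrix}-G=\begin{pmatrix}\gamma^{-1}-\gamma^{-1}N\Lambda-X_1&-N-X_2\\\gamma^{-1}\Lambda-W_1&1-W_2\end{pmatrix}.$$
The off-diagonal entries are at our disposal. Make them $r$ and $-r$ with a large number $r>0$:
$$N=-X_2-r,\qquad\Lambda=\gamma(W_1-r).$$
The upper left entry becomes
$$\gamma^{-1}+(X_2+r)(W_1-r)-X_1=\gamma^{-1}-r^2+r(W_1-X_2)+X_2W_1-X_1,$$
and the choice $\gamma=r^{-2}$ cancels the terms of order $r^2$. The matrix is now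
$$\begin{pmatrix}r(W_1-X_2)+X_2W_1-X_1&r\\-r&1-W_2\end{pmatrix}.$$
Divided by $r$, it tends in norm, as $r\to\infty$, to
$$\begin{pmatrix}W_1-X_2&1\\-1&0\end{pmatrix},\qquad\text{with inverse}\quad\begin{pmatrix}0&-1\\1&W_1-X_2\end{pmatrix},$$
as one checks by multiplying in both orders. Since the invertible operators form an open set, $\Theta-\gamma$ is invertible for large $r$. Fix such an $r$. Then
$$\gamma>0,\qquad\Theta=G'^{-1}A_0\ \text{is invertible on }\mathcal K\oplus\mathcal K,\qquad\gamma\notin\sigma(\Theta).\tag{8}$$
(In the example, $X_1=W_2=1$ and $X_2=W_1=0$, and the matrix is $\begin{pmatrix}-1&r\\-r&0\end{pmatrix}$, which is invertible for every $r>0$.) Denote the entries of the conjugated operator by $X_i',Y_i',W_i'$, so that $G'=\begin{pmatrix}X_1'&X_2'\\W_1'&W_2'\end{pmatrix}$.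

**Step 3: choose $D_1$ and $b$.** Identify $\mathcal K\oplus\mathcal K$ unitarily with $\mathcal K$, so that $\Theta$ acts on $\mathcal K$. By (8), Lemma 6.1 applies to $\Theta$ and $\gamma$. Let $D_1,b\in\mathcal L(\mathcal K)$ be the operators it provides, and put $Z=b^{-1}$. This is legitimate because $\Theta$ and $\gamma$ were fixed before $Z$ enters.

**Step 4: create the corner $Z$ and compute the Schur complement.** Conjugate by $\begin{pmatrix}1&Z&0\\0&1&0\\0&0&1\end{pmatrix}$: add $Z\cdot$(row 2) to row 1, then subtract (column 1)$\cdot Z$ from column 2. The result is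
$$T_2=\begin{pmatrix}Z&X_1'+ZY_1'-Z^2&X_2'+ZY_2'\\1&Y_1'-Z&Y_2'\\0&W_1'&W_2'\end{pmatrix}=:\begin{pmatrix}Z&Q\\R&S\end{pmatrix},\qquad R=\begin{pmatrix}1\\0\end{pmatrix},$$
with $S$ acting on $\mathcal K\oplus\mathcal K$. Only the first row of $S$ changes when $RZ^{-1}Q$ is subtracted. Its entries become
$$Y_1'-Z-Z^{-1}X_1'-Y_1'+Z=-Z^{-1}X_1',\qquad Y_2'-Z^{-1}X_2'-Y_2'=-Z^{-1}X_2'.$$
Hence
$$S-RZ^{-1}Q=\begin{pmatrix}-Z^{-1}X_1'&-Z^{-1}X_2'\\W_1'&W_2'\end{pmatrix}=\begin{pmatrix}-Z^{-1}&0\\0&1\end{pmatrix}G'.$$

**Step 5: factor.** Put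
$$E_1=D_1^{-1}Z,\qquad D_2=\begin{pmatrix}-Z^{-1}&0\\0&1\end{pmatrix}A_0=\begin{pmatrix}-b&0\\\Lambda&\gamma\end{pmatrix},\qquad E_2=A_0^{-1}G'=\Theta^{-1}.$$
Then $D_1E_1=Z$ and $D_2E_2=S-RZ^{-1}Q$, all four operators are invertible, and (6) gives
$$T_2=\mathcal L\,\mathcal U,\qquad\mathcal L=\begin{pmatrix}D_1&0\\RE_1^{-1}&D_2\end{pmatrix},\qquad\mathcal U=\begin{pmatrix}E_1&D_1^{-1}Q\\0&E_2\end{pmatrix}.$$

**Step 6: the factors match.** We show $\mathcal L\sim\mathcal U^{-1}$. By (a) and Theorem 4.1, $D_2\sim(-b)\oplus\gamma1_{\mathcal K}$, so $\sigma(D_2)=\sigma(-b)\cup\{\gamma\}$. By (b) and Theorem 4.1, $\mathcal L\sim D_1\oplus D_2\sim D_1\oplus(-b)\oplus\gamma1_{\mathcal K}$. On the other side, $E_1^{-1}=Z^{-1}D_1=bD_1$ and $E_2^{-1}=\Theta$. By (c) the spectra of these inverses are disjoint, hence so are $\sigma(E_1)$ and $\sigma(E_2)$. By Theorem 4.1, $\mathcal U\sim E_1\oplus E_2$, so $\mathcal U^{-1}\sim bD_1\oplus\Theta$. By (d), $\mathcal L\sim\mathcal U^{-1}$. The factorization principle shows that $T_2$ is a multiplicative commutator, and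 therefore so is $T\sim T_2$. $\square$

## 8. A large subspace that $T$ moves away from itself

It remains to find the decomposition of Proposition 7.1. In the $2\times2$ example we needed one non-eigenvector. Now we need infinitely many vectors that are uniformly far from being eigenvectors and do not interfere with each other. Write $q(x)=\langle Tx,x\rangle$. For a unit vector $x$, $Tx-q(x)x$ is the component of $Tx$ orthogonal to $x$, so $\|Tx-q(x)x\|=\operatorname{dist}(Tx,\mathbb Cx)$.

**Lemma 8.1.** Let $T\in\mathcal L(\mathcal H)$, let $\mathcal N$ be a closed subspace of dimension at least $3$, and let $\varepsilon>0$. If $\|Tx-q(x)x\|<\varepsilon$ for all unit $x\in\mathcal N$, then there is $\mu\in\mathbb C$ with $|\mu|\le\|T\|$ and $\|(T-\mu)P_{\mathcal N}\|\le17\varepsilon$, where $P_{\mathcal N}$ is the projection onto $\mathcal N$.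

*Proof.* The point is that $q$ is nearly constant. Let $x\perp y$ be unit vectors in $\mathcal N$ and $z=(x+y)/\sqrt2$. Since $Tx+Ty=\sqrt2\,Tz$ and $x+y=\sqrt2\,z$,
$$q(x)x+q(y)y-q(z)(x+y)=(q(x)x-Tx)+(q(y)y-Ty)+\sqrt2\,(Tz-q(z)z),$$
which has norm at most $2\varepsilon+\sqrt2\,\varepsilon\le4\varepsilon$. As $x\perp y$, both $|q(x)-q(z)|$ and $|q(y)-q(z)|$ are at most $4\varepsilon$, so $|q(x)-q(y)|\le8\varepsilon$. For arbitrary unit $x,y\in\mathcal N$, comparing with a unit vector of $\mathcal N$ orthogonal to both gives $|q(x)-q(y)|\le16\varepsilon$. Fix a unit $x_0\in\mathcal N$ and put $\mu=q(x_0)$. Then $|\mu|\le\|T\|$, and $\|(T-\mu)x\|\le\varepsilon+16\varepsilon$ for all unit $x\in\mathcal N$. $\square$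

**Lemma 8.2.** Let $T\in\mathcal L(\mathcal H)$ be invertible and $\varepsilon>0$. Let $(x_\iota)_{\iota\in I}$ be unit vectors with $\operatorname{dist}(Tx_\iota,\mathbb Cx_\iota)\ge\varepsilon$ such that the spaces $\operatorname{span}\{x_\iota,Tx_\iota\}$ are mutually orthogonal. Suppose $I=I'\sqcup I''$ with $I'$ and $I''$ both of cardinality $h=\dim\mathcal H$, $h$ infinite. Then $\mathcal H$ has a decomposition as in Proposition 7.1.

*Proof.* Write $Tx_\iota=\alpha_\iota x_\iota+y_\iota$ with $y_\iota\perp x_\iota$, $\|y_\iota\|\ge\varepsilon$, $|\alpha_\iota|\le\|T\|$. For $a,\beta\in\mathbb C$ let $s=\|ax_\iota+\beta Tx_\iota\|$. Then $s^2=|a+\beta\alpha_\iota|^2+|\beta|^2\|y_\iota\|^2$, so $|\beta|\le s/\varepsilon$ and $|a|\le s+\|T\|s/\varepsilon$. Hence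
$$\|ax_\iota+\beta Tx_\iota\|^2\ge c\,(|a|^2+|\beta|^2),\qquad c=\big[(1+\|T\|/\varepsilon)^2+\varepsilon^{-2}\big]^{-1},$$
with $c$ independent of $\iota$.

Let $M_1=\overline{\operatorname{span}}\{x_\iota:\iota\in I'\}$ and $M_2=TM_1$, which is closed because $T$ is invertible. For $u=\sum a_\iota x_\iota$ and $v=\sum\beta_\iota x_\iota$ in $M_1$, the vectors $a_\iota x_\iota+\beta_\iota Tx_\iota$ are mutually orthogonal, so
$$\|u+Tv\|^2=\sum_{\iota\in I'}\|a_\iota x_\iota+\beta_\iota Tx_\iota\|^2\ge c\,(\|u\|^2+\|v\|^2).$$
Thus $(u,v)\mapsto u+Tv$ is bounded below on $M_1\oplus M_1$. Therefore $M_1\cap M_2=0$ and $M_1+M_2$ is closed. Let $M_3=(M_1+M_2)^\perp$. Then $(u,v,w)\mapsto u+v+w$ is a bounded bijection of $M_1\oplus M_2\oplus M_3$ onto $\mathcal H$, hence an isomorphism. Both $M_1$ and $M_2=TM_1$ have dimension $h$. By orthogonality of the planes, $M_3$ contains the orthonormal vectors $x_\iota$, $\iota\in I''$, so it has dimension $h$ as well. $\square$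

**Proof of Theorem 2.2(A).** Let $\mathcal H$ be separable and $T$ invertible, not scalar plus compact.

**Step 1: a uniform $\varepsilon$.** We claim that there is $\varepsilon>0$ such that every closed subspace $\mathcal N$ of finite codimension contains a unit vector $x$ with $\|Tx-q(x)x\|\ge\varepsilon$. If not, then for every $\varepsilon>0$ some closed $\mathcal N$ of finite codimension satisfies the hypothesis of Lemma 8.1. This gives $\mu_\varepsilon$ with $|\mu_\varepsilon|\le\|T\|$ and $\|(T-\mu_\varepsilon)P_{\mathcal N}\|\le17\varepsilon$. As $(T-\mu_\varepsilon)(1-P_{\mathcal N})$ has finite rank, $T-\mu_\varepsilon$ is within $17\varepsilon$ of a finite-rank operator. Let $\mu$ be a limit point of $\mu_\varepsilon$ as $\varepsilon\to0$. Then $T-\mu$ is within $17\varepsilon+|\mu-\mu_\varepsilon|$ of a finite-rank operator, and this is arbitrarily small along a suitable sequence. So $T-\mu$ is compact, a contradiction.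

**Step 2: the sequence.** By the claim, choose inductively unit vectors $x_n$ with
$$x_n\perp x_k,\ Tx_k,\ T^*x_k,\ T^*Tx_k\quad(k<n),\qquad\operatorname{dist}(Tx_n,\mathbb Cx_n)\ge\varepsilon.$$
This is possible because the orthogonality conditions define a closed subspace of finite codimension. For $k<n$ we have $\langle x_n,x_k\rangle=0$, $\langle x_n,Tx_k\rangle=0$, $\langle Tx_n,x_k\rangle=\langle x_n,T^*x_k\rangle=0$ and $\langle Tx_n,Tx_k\rangle=\langle x_n,T^*Tx_k\rangle=0$, so the planes $\operatorname{span}\{x_n,Tx_n\}$ are mutually orthogonal.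

**Step 3: conclude.** Apply Lemma 8.2 with the even and the odd indices as $I'$ and $I''$, and then Proposition 7.1. $\square$

With Section 3 this proves Theorem 2.2. With Lemma 2.1, the converse of the Brown–Pearcy result holds for all invertible operators on a separable $\mathcal H$.

## 9. Hilbert spaces of arbitrary infinite dimension

Let $h=\dim\mathcal H$ be any infinite cardinal. Call $\dim\overline{\operatorname{ran}F}$ the *rank* of $F$, and call a cardinal *small* if it is $<h$. For $h=\aleph_0$, "small" means finite. If $h$ is uncountable, then projections onto separable subspaces have small rank and lie in $\mathcal J$, although they need not be compact.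

**The ideal $\mathcal J$.** We use repeatedly that the closed span of a set of cardinality $\alpha$ has dimension at most $\alpha$. For finite $\alpha$ this is linear algebra. For infinite $\alpha$ the combinations with coefficients in $\mathbb Q+i\mathbb Q$ form a dense set of cardinality at most $\alpha$ in the closed span, and the balls of radius $\frac12$ about the members of an orthonormal basis are disjoint, so such a basis has at most $\alpha$ members. Consequences:

* A sum of two operators of small rank has small rank, since a sum of two small cardinals is small.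
* If $F$ has small rank, so have $FB$ (its range lies in $\operatorname{ran}F$) and $BF$ (its range lies in the closed span of the image under $B$ of a basis of $\overline{\operatorname{ran}F}$), for every $B\in\mathcal L(\mathcal H)$.
* If $F$ has small rank, so has $F^*$, because $F^*$ vanishes on $(\operatorname{ran}F)^\perp$ and hence $\operatorname{ran}F^*=F^*(\overline{\operatorname{ran}F})$.

So the operators of small rank form a two-sided ideal, and $\mathcal J$ is a closed two-sided ideal. It is proper: if $\|1-F\|<1$, then $F$ is invertible and has rank $h$, so $1\notin\mathcal J$.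

**Necessity in Theorem 2.3.** This is Lemma 2.1 applied to $\mathcal J$.

**Sufficiency when $T=\lambda+K$, $K\in\mathcal J$, $|\lambda|=1$.** Put $K'=\lambda^{-1}K\in\mathcal J$, and let $m,\rho_0$ be as in Section 3. By Proposition 3.1 it suffices to find a decomposition into subspaces $H_n$ of dimension $h$ satisfying (1). Let $\delta=\rho_0/2$.

**Step 1: small projections that carry most of $K'$.** Given $\delta'>0$, take $F$ of small rank with $\|K'-F\|\le\delta'$, and let $E$ be the projection onto $\overline{\operatorname{ran}F+\operatorname{ran}F^*}$, which has small dimension. Then $(1-E)F=0$, and $F(1-E)=((1-E)F^*)^*=0$. Hence $K'(1-E)=(K'-F)(1-E)$ and $(1-E)K'=(1-E)(K'-F)$ have norm at most $\delta'$. This persists for every projection $E'\ge E$, because $1-E'=(1-E)(1-E')=(1-E')(1-E)$. At each stage enlarge the new projection so that its range contains the previous one; its rank stays small. We get small-rank projections $E_1\le E_2\le\cdots$ with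
$$\|K'(1-E_p)\|,\ \|(1-E_p)K'\|\le\delta4^{-p}\qquad(p\ge1).$$

**Step 2: the subspaces.** Joining orthonormal bases of $E_1\mathcal H$, of $E_{p+1}\mathcal H\ominus E_p\mathcal H$ for $p\ge1$, and of the orthogonal complement of $\bigcup_pE_p\mathcal H$, we get an orthonormal basis $\mathcal B$ of $\mathcal H$ with subsets $\mathcal B_1\subset\mathcal B_2\subset\cdots$ such that $\mathcal B_p$ is a basis of $E_p\mathcal H$. Partition $\mathcal B=F_0\sqcup F_1\sqcup F_2\sqcup\cdots$ into sets of cardinality $h$, which is possible since $\aleph_0\cdot h=h$. With a bijection $n\mapsto p(n)$ of $\mathbb Z\setminus\{0\}$ onto $\{1,2,\dots\}$, let $H_n$ ($n\ne0$) be the closed span of $F_{p(n)}\setminus\mathcal B_{p(n)}$. This set still has cardinality $h$, because $\mathcal B_{p(n)}$ is small. Let $H_0$ be the closed span of the remaining vectors; it contains $F_0$. All $H_n$ have dimension $h$.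

**Step 3: the estimate.** For $n\ne0$ we have $P_n\le1-E_{p(n)}$, so $\|P_nK'\|,\|K'P_n\|\le\delta4^{-p(n)}$. As in Lemma 3.2, the entries with $i,j\ne0$ contribute at most $\sum\delta2^{-p(i)}2^{-p(j)}=\delta$, those with exactly one zero index at most $2\delta\sum_p4^{-p}=\frac23\delta$, and $\frac53\delta\le\rho_0$. This is (1). Proposition 3.1 gives $T=ABA^{-1}B^{-1}$ with $A$ a bilateral shift of multiplicity $h$.

**Sufficiency when $T\notin\mathbb CI+\mathcal J$.** By Proposition 7.1 and Lemma 8.2 it suffices to construct the vectors $x_\iota$.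

**Step 1: a uniform $\varepsilon$.** There is $\varepsilon>0$ such that every closed subspace $\mathcal N$ with $\dim\mathcal N^\perp<h$ contains a unit vector $x$ with $\|Tx-q(x)x\|\ge\varepsilon$. Otherwise, for every $\varepsilon>0$, some such $\mathcal N$ (which has dimension $h\ge3$) satisfies the hypothesis of Lemma 8.1. We get $\mu_\varepsilon$ with $|\mu_\varepsilon|\le\|T\|$ and $\|(T-\mu_\varepsilon)P_{\mathcal N}\|\le17\varepsilon$. As $(T-\mu_\varepsilon)(1-P_{\mathcal N})$ has small rank, $T-\mu_\varepsilon$ is within $17\varepsilon$ of $\mathcal J$. For a limit point $\mu$ of $\mu_\varepsilon$ as $\varepsilon\to0$, the distance from $T-\mu$ to $\mathcal J$ is $0$, so $T-\mu\in\mathcal J$, a contradiction.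

**Step 2: transfinite recursion.** Regard $h$ as an initial ordinal. For $\iota<h$, suppose $x_\kappa$ is chosen for all $\kappa<\iota$. The closed span of $\{x_\kappa,Tx_\kappa,T^*x_\kappa,T^*Tx_\kappa:\kappa<\iota\}$ has finite dimension if $\iota$ is finite, and dimension at most $|\iota|$ otherwise. In both cases the dimension is $<h$. By Step 1 its orthogonal complement contains a unit vector $x_\iota$ with $\operatorname{dist}(Tx_\iota,\mathbb Cx_\iota)\ge\varepsilon$. For $\kappa<\iota$, the four inner products $\langle x_\iota,x_\kappa\rangle$, $\langle x_\iota,Tx_\kappa\rangle$, $\langle Tx_\iota,x_\kappa\rangle=\langle x_\iota,T^*x_\kappa\rangle$ and $\langle Tx_\iota,Tx_\kappa\rangle=\langle x_\iota,T^*Tx_\kappa\rangle$ vanish, so the spaces $\operatorname{span}\{x_\iota,Tx_\iota\}$ are mutually orthogonal.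

**Step 3: conclude.** Split the index set $\{\iota:\iota<h\}$ into two parts of cardinality $h$. Lemma 8.2 gives the decomposition, and Proposition 7.1 shows that $T$ is a multiplicative commutator.

If $T\notin\lambda I+\mathcal J$ for every $\lambda$ with $|\lambda|\ne1$, then either $T\in\lambda I+\mathcal J$ for some $\lambda$ with $|\lambda|=1$, or $T\notin\mathbb CI+\mathcal J$. Both cases have been treated, and Theorem 2.3 is proved. $\blacksquare$
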